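# Unions of $n$ balls whose medial axis has order $n^4$ faces

## 1. Boundary features of a union of balls and the labels they induce

Throughout, $C_1,\dots,C_n$ are closed balls in $\mathbb R^3$ with positive radii. Repeated balls are removed, since they do not change the union. The ball $C_i$ has center $c_i$ and radius $r_i$.

**Definition (union, boundary, free space).** Put
$$U=\bigcup_{i=1}^nC_i,\qquad \Sigma=\partial U,\qquad F=\mathbb R^3\setminus\bigcup_{i=1}^n\operatorname{int}C_i .$$
For $q\in\Sigma$ let $I(q)=\{i:|q-c_i|=r_i\}$.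

Since $U$ is closed, $\Sigma\subset U$, every point of $\Sigma$ is a limit of points of $\mathbb R^3\setminus U$, and $\Sigma\subset F$. So $I(q)\neq\emptyset$ for $q\in\Sigma$. If $j\notin I(q)$, then $|q-c_j|>r_j$. Hence near $q$ the set $U$ equals $\bigcup_{i\in I(q)}C_i$, and $I(x)\subset I(q)$ for all $x\in\Sigma$ near $q$.

**Example 1.** The set $F$ can be larger than $\Sigma\cup(\mathbb R^3\setminus U)$. Take four unit balls centered at the vertices $c_1,\dots,c_4$ of a regular tetrahedron inscribed in the unit sphere. The origin lies on all four bounding spheres, so it lies in $F$. But $\sum c_i=0$ and the $c_i$ span $\mathbb R^3$, so $\max_i\nu\cdot c_i>0$ for every unit vector $\nu$. By compactness the maximum is at least some $c>0$. Then $|t\nu-c_i|^2-1=t^2-2t\,\nu\cdot c_i<0$ for a suitable $i$ and all $0<t<2c$. A whole neighborhood of the origin is in $U$, so the origin is not in $\Sigma$.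

**Definition (features).** The *2-faces* are the connected components of $\{q\in\Sigma:|I(q)|=1\}$. The *edges* are the components of the set of those $q\in\Sigma$ with $|I(q)|\ge2$ for which $\bigcap_{i\in I(q)}\partial C_i$ is a circle. All remaining points of $\Sigma$ are *vertices*, and their set is $V$. So the features are pairwise disjoint and partition $\Sigma$, and a vertex $v$ has $|I(v)|\ge2$.

**Example 2.** (i) Let $c_1=(-a,0,0)$, $c_2=(a,0,0)$, unit radii, $0<a<1$. There are two 2-faces, $\sigma_1\subset\partial C_1$ (the part $x<0$) and $\sigma_2\subset\partial C_2$ (the part $x>0$). There is one edge, the whole circle $\gamma=\{x=0,\ y^2+z^2=1-a^2\}$, and no vertex.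

(ii) If $a=1$, the balls touch at the origin. There $\partial C_1\cap\partial C_2$ is one point and not a circle, so the origin is a vertex, and there is no edge.

(iii) Let $c_1,c_2,c_3$ form an equilateral triangle in the plane $z=0$ with circumcenter $0$ and circumradius $R\in(0,1)$, unit radii. Any two centers have distance $\sqrt3R<2$, so any two spheres meet in a circle, and a vertex must lie on all three spheres. Points equidistant from the centers lie on the $z$-axis, so the candidates are $v_\pm=(0,0,\pm\sqrt{1-R^2})$. Moving from $v_+$ upward increases the distance to all centers, so $v_+\in\Sigma$, and likewise $v_-$. On the circle $\partial C_1\cap\partial C_2$ the points outside $C_3$ are those farther from $c_3$ than from $c_1$. They form one open arc $\tau_{12}$ with endpoints $v_\pm$. On $\partial C_1$ the two circles cross at $v_\pm$ and cut the sphere into four regions, and exactly one of them, $\sigma_1$, is outside $C_2\cup C_3$. So there are 2 vertices, 3 edges and 3 two-faces.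

**Lemma 1 (local structure).** (a) If $I(q)=\{i\}$, then near $q$ the sets $\Sigma$ and $\partial C_i$ coincide. There are finitely many 2-faces, and each lies on one sphere.

(b) An edge $\sigma$ is a relatively open arc of one circle $\gamma$, or all of $\gamma$, and $I$ has a constant value $I(\sigma)$ on it. Any two spheres with indices in $I(\sigma)$ meet exactly in $\gamma$. If $q\in\sigma$, then all points $x\in\Sigma$ near $q$ with $|I(x)|\ge2$ lie on $\sigma$, and all points of $\gamma$ near $q$ lie on $\sigma$.

(c) An endpoint of an edge is a vertex.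

*Proof.* (a) Near $q$ we have $U=C_i$, which gives the first sentence. A point of $\partial C_i\setminus\bigcup_{j\ne i}C_j$ has a neighborhood in which $U=C_i$, so this set is exactly $\{q\in\Sigma:I(q)=\{i\}\}$. For different $i$ these sets are disjoint and relatively open in $\Sigma$, so a component of their union lies in one of them. On $\partial C_i$ the finitely many circles and points $\partial C_i\cap\partial C_j$ cut the sphere into finitely many connected pieces. Each piece is contained in $\bigcup_{j\neq i}C_j$ or disjoint from it. Hence there are finitely many components.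

(b) Let $q$ be an edge point with circle $\gamma$. Two distinct spheres that both contain $\gamma$ meet exactly in $\gamma$. If $x\in\Sigma$ is near $q$ and $|I(x)|\ge2$, then $I(x)\subset I(q)$, so $x$ lies on two spheres of $I(q)$. Thus $x\in\gamma$, and then all spheres of $I(q)$ contain $x$, so $I(x)=I(q)$. Conversely let $x\in\gamma$ be near $q$. Near $q$ and near $x$ the set $U$ equals the union of the balls with index in $I(q)$. Their centers lie on the axis of $\gamma$, so this union is invariant under rotation about that axis. A rotation takes $q$ to $x$, so $x\in\Sigma$. Hence the set of edge points is locally an open arc of one circle with constant $I$, and (b) follows.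

(c) Let $v$ be an endpoint of the arc $\sigma\subset\gamma$. Then $v\in\Sigma$, since $\Sigma$ is closed, and $I(v)\supset I(\sigma)$, so $|I(v)|\ge2$. If $v$ were an edge point with circle $\gamma'$, then by (b) the points of $\sigma$ near $v$ would lie on $\gamma'$. So $\gamma'=\gamma$, all points of $\gamma$ near $v$ would be edge points, and $v$ would belong to the component $\sigma$, a contradiction. $\square$

The spheres with indices in $I(\sigma)$ have different centers, since distinct spheres with a common point are not concentric. The centers lie on the axis of $\gamma$, and we write $c_a\ne c_b$ for the two extreme ones.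

**Definition (labels).** For $p\in\operatorname{int}U$ let $\Pi(p)$ be the set of points of $\Sigma$ nearest to $p$, and let $S(p)$ be the set of features that meet $\Pi(p)$. For a feature $\sigma$ let $\operatorname{Reg}(\sigma)=\{p\in\operatorname{int}U:\sigma\in S(p)\}$. Finally let
$$T(p)=\{\sigma:\ p\in\overline{\operatorname{Reg}(\sigma)}\}\supseteq S(p).$$

**Example 3.** For one ball, $\Sigma$ is a single 2-face. At the center, $\Pi(c_1)=\Sigma$ is infinite, but $S(c_1)$ has one element. In Example 2(i), the ball $B(c_1,1)$ lies in $U$, so $\Pi(c_1)=\Sigma\cap\partial C_1=\sigma_1\cup\gamma$ and $S(c_1)=\{\sigma_1,\gamma\}$. Now let $p=c_1+t(q-c_1)$ with $q\in\gamma$, $0<t<1$. The closed ball about $p$ of radius $1-t$ lies in $C_1$ and touches $\partial C_1$ only in $q$, so $\Pi(p)=\{q\}$ and $S(p)=\{\gamma\}$. Replacing $q$ by points of $\sigma_1$ close to $q$, we find points close to $p$ with $S=\{\sigma_1\}$. So $T(p)\supseteq\{\gamma,\sigma_1\}$, and here $T$ is strictly larger than $S$.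

**Definition (medial axis and complexity).** The features are the sites of a Euclidean Voronoi diagram in $\operatorname{int}U$. The medial axis consists of its faces of dimension $0,1,2$, and its complexity is the number of these faces. The faces can be read in two ways:

* reading (S): the components of the level sets $\{S=\mathcal S\}$ with $|\mathcal S|\ge2$;
* reading (T): the components of the level sets $\{T=\mathcal T\}$ with $|\mathcal T|\ge2$.

Reading (T) includes the walls between the cells of incident features, such as the cone of Example 3. In it the set $\{T=\{\sigma\}\}$ is open, because there are finitely many features (Lemma 1, and Lemma 3 below), and its components are the 3-dimensional cells. Everything below is proved for both readings.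

Now we can ask: **how large can the complexity be, for $n$ balls, as $n\to\infty$, and how large if all balls have the same radius?** This is Open Problem 13 of "State of the Union (of Geometric Objects): A Review" (http://www.math.tau.ac.il/~michas/union.pdf). For general balls it comes with a naive upper bound $O(n^4)$ and a lower bound $\Omega(n^2)$.

**Theorem.** (a) For every collection of $n$ balls in $\mathbb R^3$ the medial axis of the union has complexity $O(n^4)$.

(b) For every $n\ge20$ there are $n$ unit balls whose union has a medial axis with at least $m^2(m-2)^2$ faces of dimension $0$, at least that many of dimension $1$, and at least that many of dimension $2$, where $m=\lfloor(n-2)/6\rfloor$.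

Hence the maximum complexity is $\Theta(n^4)$ for general balls and $\Theta(n^4)$ for balls of equal radius. The same holds for the number of faces of each single dimension $0,1,2$. The lower bound is $m^2(m-2)^2=\bigl(\tfrac1{1296}-o(1)\bigr)n^4$, and the upper bound needs no general-position assumption.

## 2. The normal cone at a nearest point

This section turns "$q$ is a nearest point of $p$" into algebra. We use Farkas' lemma: if $y\in\mathbb R^3$ is not of the form $\sum\lambda_ig_i$ with all $\lambda_i\ge0$, then there is $\nu$ with $\nu\cdot g_i\le0$ for all $i$ and $\nu\cdot y>0$.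

**Lemma 2.** Let $q\in\Sigma$, $g_i=c_i-q$, and let $p=q+\sum_{i\in I(q)}\lambda_ig_i$ with all $\lambda_i\ge0$. Put $\Lambda=\sum\lambda_i$.

(a) For all $x\in\mathbb R^3$,
$$|x-p|^2-|q-p|^2=\sum_{i\in I(q)}\lambda_i\bigl(|x-c_i|^2-r_i^2\bigr)+(1-\Lambda)|x-q|^2.\tag{1}$$

(b) If $p\in\operatorname{int}U$ and $\Lambda<1$, then $\Pi(p)=\{q\}$.

(c) If $p\in\operatorname{int}U$ and $\Lambda=1$, then $\Pi(p)=\{x\in\Sigma:|x-c_i|=r_i\text{ whenever }\lambda_i>0\}$.

(d) Conversely, if $p\in\operatorname{int}U$ and $q\in\Pi(p)$, then $p$ has a representation of this form. If moreover $q$ is not a vertex, every such representation has $\Lambda\le1$.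

(e) Let $p\in\operatorname{int}U$, $q\in\Pi(p)$. If $I(q)=\{i\}$, then $p\in[c_i,q)$. If $q$ lies on an edge, then $p$ lies in the closed triangle $q\,c_ac_b$.

*Proof.* (a) The left side is $|x-q|^2-2(x-q)\cdot(p-q)=|x-q|^2-2\sum\lambda_i(x-q)\cdot g_i$. Since $|g_i|=r_i$, we have $|x-c_i|^2-r_i^2=|x-q|^2-2(x-q)\cdot g_i$. Multiply by $\lambda_i$ and add.

(b), (c) On $\Sigma$ every term $|x-c_i|^2-r_i^2$ is $\ge0$. If $\Lambda<1$, the right side of (1) is positive for $x\in\Sigma\setminus\{q\}$. If $\Lambda=1$, it is $\ge0$ on $\Sigma$, and it vanishes exactly when each term with $\lambda_i>0$ does.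

(d) Let $r=|p-q|$. The open ball $B(p,r)$ is connected, contains $p\in\operatorname{int}U$ and misses $\partial U$, so it lies in $U$. Let $\nu\ne0$ satisfy $\nu\cdot g_i\le0$ for all $i\in I(q)$. Then
$$|q+t\nu-c_i|^2-r_i^2=t^2|\nu|^2-2t\,\nu\cdot g_i>0\qquad(t>0),$$
and the balls with index outside $I(q)$ stay away from $q$. So $q+t\nu\notin U$ for small $t>0$, hence $|q+t\nu-p|\ge r$, that is, $2t\,\nu\cdot(q-p)+t^2|\nu|^2\ge0$. Dividing by $t$ and letting $t\to0$ we get $\nu\cdot(p-q)\le0$. By Farkas' lemma $p-q$ is a nonnegative combination of the $g_i$.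

If $q$ is not a vertex, there are points $x\in\Sigma$, $x\ne q$, arbitrarily near $q$ with $|x-c_i|=r_i$ for all $i\in I(q)$: points of $\partial C_i$ if $I(q)=\{i\}$, points of $\gamma$ if $q$ is an edge point (Lemma 1). For them (1) reads $0\le|x-p|^2-|q-p|^2=(1-\Lambda)|x-q|^2$. So $\Lambda\le1$.

(e) In both cases $\Lambda\le1$ by (d). If $I(q)=\{i\}$, this says $p=q+\lambda(c_i-q)$ with $0\le\lambda\le1$, and $p\ne q$ because $p\in\operatorname{int}U$. On an edge each $c_i$, $i\in I(q)$, is a convex combination of $c_a,c_b$. So $g_i$ is the same convex combination of $g_a,g_b$, and rewriting does not change $\Lambda$. Thus $p=(1-\Lambda)q+\lambda_a'c_a+\lambda_b'c_b$ with $\lambda_a'+\lambda_b'=\Lambda\le1$. $\square$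

## 3. Two and three balls by hand

**Two balls** (Example 2(i)), reading (S). There is no vertex. If $|S(p)|\ge2$, then $|\Pi(p)|\ge2$, so by Lemma 2(b),(d) we have $\Lambda=1$ and $p\in[c_1,c_2]$. On the open segment Lemma 2(c) gives $\Pi(p)=\Sigma\cap\partial C_1\cap\partial C_2=\gamma$, so $S(p)=\{\gamma\}$ has one element. At the ends $S(c_i)=\{\sigma_i,\gamma\}$. So the medial axis has exactly two faces, both of dimension $0$. Reading (T) is done in Section 6.

**Three balls** (Example 2(iii)), reading (S). Let $p=\lambda_1c_1+\lambda_2c_2+\lambda_3c_3$ be a point of the closed triangle. Since $0$ is the circumcenter and $p$ is the weighted mean, $\sum\lambda_i|p-c_i|^2\le\sum\lambda_i|c_i|^2=R^2<1$, so $p\in\operatorname{int}U$. Also $p=v_++\sum\lambda_i(c_i-v_+)$ with $\Lambda=1$, and Lemma 2(c) gives: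

* in the open triangle, $\Pi(p)=\{v_+,v_-\}$;
* on the open side $(c_i,c_j)$, $\Pi(p)$ is the closed arc $\overline{\tau_{ij}}$, and $S(p)=\{\tau_{ij},v_+,v_-\}$;
* at the corner $c_i$, $\Pi(p)=\Sigma\cap\partial C_i$, and $S(p)$ consists of $\sigma_i$, two edges and $v_\pm$.

There are no other points with $|\Pi(p)|\ge2$. If $\Pi(p)$ contains a non-vertex, then $\Lambda=1$ for that point, so $p$ is a center or lies on a segment between two centers. If $\Pi(p)=\{v_+,v_-\}$, then $p$ has third coordinate $0$, and the third coordinate of $p=v_++\sum\lambda_i(c_i-v_+)$ is $(1-\Lambda)\sqrt{1-R^2}$, so $\Lambda=1$. The medial axis is the closed triangle with its $1+3+3=7$ faces.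

These examples show that points whose nearest set contains a non-vertex have very little room. All other points of $\{|\Pi|\ge2\}$ see only vertices.

## 4. Quadratically many vertices and edge ends

We recall three facts. For $c_i\neq c_j$ the *radical plane* is $R_{ij}=\{x:|x-c_i|^2-r_i^2=|x-c_j|^2-r_j^2\}$; the quadratic terms cancel, so this is a plane, and $\partial C_i\cap\partial C_j=\partial C_i\cap R_{ij}$. An intersection of $N$ halfspaces in $\mathbb R^3$ has $O(N)$ faces. An intersection of $N$ halfspaces in $\mathbb R^4$ has $O(N^2)$ faces (Upper Bound Theorem).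

**Lemma 3.** For each $i$ the sphere $\partial C_i$ contains $O(n)$ vertices and $O(n)$ edges. Hence $|V|\le\sum_{v\in V}|I(v)|=O(n^2)$, there are $O(n^2)$ pairs $(\sigma,i)$ with $\sigma$ an edge and $i\in I(\sigma)$, and there are $O(n^2)$ incident pairs ($v\in V$, edge $\sigma$ with $v\in\bar\sigma$).

*Proof.* The tool is the polyhedron
$$Q_i=\bigcap_{j:\,c_j\ne c_i}\bigl\{x:|x-c_j|^2-r_j^2\ge|x-c_i|^2-r_i^2\bigr\}.$$
It is cut out by at most $n-1$ halfspaces, so it has $O(n)$ faces. Every $q\in\Sigma\cap\partial C_i$ lies in $Q_i$, and the constraint of $j$ is tight at $q$ exactly if $j\in I(q)$.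

**Step 1: vertices.** Let $q\in V\cap\partial C_i$. For $j\in I(q)\setminus\{i\}$ the distinct spheres $\partial C_i,\partial C_j$ meet, so $c_j\ne c_i$ and $q\in R_{ij}$. If some such $R_{ij}$ is tangent to $\partial C_i$, then $q$ is determined by $(i,j)$; this gives at most $n-1$ points. Otherwise each $R_{ij}\cap\partial C_i$ is a circle. Since $\bigcap_{j\in I(q)}\partial C_j$ is not a circle, at least two different planes $R_{ij}$ pass through $q$. The face of $Q_i$ that contains $q$ in its relative interior lies in all these planes, so its dimension is at most $1$. It lies in a line, which meets a sphere in at most $2$ points. So there are $O(n)$ such $q$. Summing over $i$ gives $\sum_v|I(v)|=O(n^2)$.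

**Step 2: edges.** Let $\sigma\subset\gamma\subset\partial C_i$ be an edge with $i\in I(\sigma)$, and let $R$ be the plane of $\gamma$. Then $R=R_{ij}$ for all $j\in I(\sigma)\setminus\{i\}$, and full circles $\sigma=\gamma$ number at most $n-1$. At points of $\sigma$ all tight constraints of $Q_i$ have the plane $R$, so $G=Q_i\cap R$ is a 2-dimensional face of $Q_i$. Let $v$ be an endpoint of $\sigma$. Then $I(v)\supseteq I(\sigma)$, and some $j\in I(v)$ has $\gamma\not\subset\partial C_j$, since otherwise $v$ would be an edge point. So $R_{ij}\ne R$ passes through $v$, and $G$ lies in $R$ on one side of the line $R\cap R_{ij}\ni v$. Thus $v$ is on the relative boundary of $G$. Each edge of $G$ meets $\gamma$ in at most two points, and each such point is an end of at most two arcs of $\gamma$. The 2-faces of $Q_i$ have $O(n)$ edges in total. So there are $O(n)$ edge ends on $\partial C_i$, hence $O(n)$ edges. An incident pair $(v,\sigma)$ comes from an edge end, so summing over $i$ proves the rest. $\square$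

## 5. At most $O(n^4)$ nearest-point sets

**Step 1: nearest sets containing a non-vertex.** The purpose is to show that they are few. Let $|\Pi(p)|\ge2$ and let $q\in\Pi(p)$ be a non-vertex. By Lemma 2(d) $\Lambda\le1$, by (b) $\Lambda=1$, and (c) describes $\Pi(p)$. If one $\lambda_i$ is positive, $p=c_i$ and $\Pi(p)=\Sigma\cap\partial C_i$. If at least two are, then $q$ is on an edge with circle $\gamma$, any two spheres of $I(q)$ meet exactly in $\gamma$, and $\Pi(p)=\Sigma\cap\gamma$ with $\gamma=\partial C_i\cap\partial C_j$. So at most $n+\binom n2$ sets arise.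

**Step 2: nearest sets inside $V$.** The purpose is to bound them by an ordinary Voronoi diagram. If $\Pi(p)\subset V$, then $\Pi(p)$ is the set of points of $V$ nearest to $p$. Let $N=|V|$ and consider the polyhedron
$$\{(p,s)\in\mathbb R^3\times\mathbb R:\ s\le|v|^2-2p\cdot v\ \text{ for all }v\in V\}.$$
As $|p-v|^2=|p|^2+(|v|^2-2p\cdot v)$, the tight constraints at the boundary point above $p$ are exactly the nearest $v$. They depend only on the face whose relative interior contains this point. So the number of different sets is at most the number of faces, which is $O(N^2)=O(n^4)$ by the Upper Bound Theorem and Lemma 3.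

**Step 3: one nearest set, one convex piece.** The purpose is to pass from labels to components. For $\mathcal A\subset\Sigma$ with $|\mathcal A|\ge2$ put $W_{\mathcal A}=\{p\in\operatorname{int}U:\Pi(p)=\mathcal A\}$. *This set is convex and lies in a plane.* Let $p_0,p_1\in W_{\mathcal A}$, $v\in\mathcal A$, $x\in\Sigma$. The function $p\mapsto|p-x|^2-|p-v|^2$ is affine. At $p_0,p_1$ it is $0$ if $x\in\mathcal A$ and positive if $x\notin\mathcal A$, so the same holds on $[p_0,p_1]$. If the segment contained a point $x\in\Sigma$, evaluating at $p=x$ would give $-|x-v|^2\ge0$ for every $v\in\mathcal A$, which is impossible as $|\mathcal A|\ge2$. So the segment stays in $\operatorname{int}U$, and $\Pi=\mathcal A$ on it. Two points of $\mathcal A$ have a bisector plane, which contains $W_{\mathcal A}$.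

**Step 4: reading (S).** By Steps 1 and 2 there are $O(n^4)$ nonempty sets $W_{\mathcal A}$ with $|\mathcal A|\ge2$. They are connected, and $S$ is constant on each. Features are disjoint, so $|S(p)|\ge2$ implies $|\Pi(p)|\ge2$. Every face in reading (S) is therefore a union of sets $W_{\mathcal A}$, and there are $O(n^4)$ faces. **Part (a) is proved for reading (S).**

## 6. Walls between incident features

Now reading (T). Let $\sigma\in T(p)$. There are $p_j\to p$ and $q_j\in\Pi(p_j)\cap\sigma$. Passing to a subsequence, $q_j\to q$, and then $q\in\Pi(p)\cap\bar\sigma$ and $q\ne p$. We use this notation throughout the section. If $\sigma$ is a vertex, then $q_j=q=\sigma$, so $\sigma\in S(p)$.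

**Step 1: if $|\Pi(p)|\ge2$, then $T(p)=S(p)$.** This reduces the problem to points with one nearest point. Let $\sigma\in T(p)$ be a 2-face on $\partial C_i$. By Lemma 2(e) $p_j\in[c_i,q_j)$, so in the limit $p=q+\lambda(c_i-q)$ with $0\le\lambda\le1$. If $\lambda<1$, then $\Pi(p)=\{q\}$ by Lemma 2(b), a contradiction. So $p=c_i$, $|p-q_j|=r_i=|p-q|$, hence $q_j\in\Pi(p)$ and $\sigma\in S(p)$. Let $\sigma$ be an edge. Then $p$ is in the triangle $q\,c_ac_b$, and again by Lemma 2(b) it must lie on $[c_a,c_b]$. Points of this axis have equal distance to all points of $\gamma$, so $|p-q_j|=|p-q|$, $q_j\in\Pi(p)$, $\sigma\in S(p)$.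

So $T$ is constant on each $W_{\mathcal A}$ with $|\mathcal A|\ge2$. It remains to treat $\Pi(p)=\{q\}$ and $|T(p)|\ge2$. If $q$ lies in a 2-face $\tau$, then the points of $\Sigma$ near $q$ are in $\tau$, so $q_j\in\tau$ and $T(p)=\{\tau\}$. This case does not occur.

**Step 2: $q$ on an edge $\tau$.** We show that such $p$ form $O(n^2)$ connected pieces. Let $\sigma\in T(p)\setminus\{\tau\}$. By Lemma 1(b) the points $q_j$, being near $q$ and not on $\tau$, have $|I(q_j)|=1$. So $\sigma$ is a 2-face, on some $\partial C_i$ with $i\in I(\tau)$, and $q\in\bar\sigma$. As before $p\in[c_i,q)$. If $p=c_i$, then $q_j\in\Pi(p)$, contradicting $\Pi(p)=\{q\}$. So $p=(1-t)c_i+tq$ with $0<t<1$. The index $i$ is determined by $p$ and $q$, because segments from $q$, which is off the axis, to distinct axis points meet only in $q$.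

For $j\in I(\tau)\setminus\{i\}$ the ball $C_j$ covers on $\partial C_i$ exactly one closed side of $\gamma$. So at most one side of $\gamma$ on $\partial C_i$ is left uncovered near $q$. If one is, its points near $q$ form a half disc inside one 2-face. Hence at most one 2-face on $\partial C_i$ has $q$ in its closure, and this face is locally constant, so constant, along $\tau$. Therefore $p$ lies in the connected set
$$G_{\tau,i}=\{(1-t)c_i+tq:\ q\in\tau,\ 0<t<1\}\subset\operatorname{int}C_i .$$
On it $\Pi=\{q\}$ by Lemma 2(b). Moreover $T=\{\tau,\sigma\}$: for $q_j\in\sigma$, $q_j\to q$, Lemma 2(b) gives $(1-t)c_i+tq_j\in\operatorname{Reg}(\sigma)$, and by the preceding arguments nothing else can be in $T$. By Lemma 3 there are $O(n^2)$ pairs $(\tau,i)$.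

**Example 4.** For the two balls of Example 2(i) this finishes reading (T). The points with $|T|\ge2$ are $c_1$, $c_2$ and the two open cones $G_{\gamma,1},G_{\gamma,2}$, with $T=\{\gamma,\sigma_i\}$ on $G_{\gamma,i}\cup\{c_i\}$. So there are two faces, both of dimension $2$.

**Step 3: $q=v$ a vertex; which features are in $T(p)$.** Let $g_i=c_i-v$. For an incident 2-face $\sigma\subset\partial C_i$ (that is, $v\in\bar\sigma$) and for an incident edge $\sigma$ define, respectively,
$$G_\sigma=\{v+\lambda g_i:0<\lambda<1\},\qquad G_\sigma=\{v+\lambda_ag_a+\lambda_bg_b:\ \lambda_a,\lambda_b\ge0,\ 0<\lambda_a+\lambda_b<1\}.$$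
*Claim: $G_\sigma\subset\operatorname{int}U$, and $\Pi=\{v\}$ on $G_\sigma$. If $\Pi(p)=\{v\}$, then $\sigma\in T(p)$ if and only if $p\in G_\sigma$.*

"Only if": for a 2-face, $p\in[c_i,v)$, and $p\neq c_i$ as in Step 2. For an edge, $p$ lies in the triangle $v\,c_ac_b$, $p\ne v$, and $p\notin[c_a,c_b]$, since otherwise $|p-q_j|=|p-v|$ and $q_j\in\Pi(p)$.

"If" and the first sentence: for a 2-face, $p=v+\lambda g_i\in\operatorname{int}C_i$, $\Pi(p)=\{v\}$ by Lemma 2(b), and $p$ is the limit of $q_j+\lambda(c_i-q_j)\in\operatorname{Reg}(\sigma)$ for $q_j\in\sigma$, $q_j\to v$. For an edge, let $\Lambda=\lambda_a+\lambda_b$ and write $p=v+\Lambda(y-v)$ with $y=(1-\mu)c_a+\mu c_b$. Since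
$$|x-y|^2-|v-y|^2=(1-\mu)\bigl(|x-c_a|^2-r_a^2\bigr)+\mu\bigl(|x-c_b|^2-r_b^2\bigr),$$
we get
$$B(y,|y-v|)\subset\operatorname{int}C_a\cup\operatorname{int}C_b.\tag{2}$$
Here $y\ne v$, because $v$ is off the axis, and $|p-y|=(1-\Lambda)|y-v|<|y-v|$. So $p\in\operatorname{int}U$, also for $\Lambda=1$, and $\Pi(p)=\{v\}$ by Lemma 2(b). The same argument with $q_j\in\sigma$ in place of $v$ shows $q_j+\lambda_a(c_a-q_j)+\lambda_b(c_b-q_j)\in\operatorname{Reg}(\sigma)$, and these points converge to $p$.

**Step 4: only the direction from $v$ matters.** Let a ray from $v$ with unit direction $\nu$ meet some $G_\sigma$. It meets it in $\{v+t\nu:0<t<t_{\rm end}\}$, and the end point $y=v+t_{\rm end}\nu$ is $c_i$, respectively lies on $[c_a,c_b]$. We have $y\in\operatorname{int}U$ and $B(y,|y-v|)\subset U$ (trivially, respectively by (2)), and all points of $\sigma$ have the same distance from $y$ as $v$. So $|\Pi(y)|\ge2$. If $\nu$ occurred in two sets with different values of $t_{\rm end}$, the smaller end point would lie in the other set, where $\Pi=\{v\}$, a contradiction. Hence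 $t_{\rm end}=t_{\rm end}(\nu)$ depends only on $\nu$. A point $p$ with $\Pi(p)=\{v\}$ and $|T(p)|\ge2$ is thus $v+t\nu$ with $0<t<t_{\rm end}(\nu)$, and $T(p)$ consists of $v$ and of all $\sigma$ such that $\nu$ is a direction of $G_\sigma$.

**Step 5: counting direction pieces.** The directions of the sets $G_\sigma$ are among the points $g_i/|g_i|$, $i\in I(v)$, for 2-faces, and are the great-circle arcs from $g_a/|g_a|$ to $g_b/|g_b|$ for incident edges. These arcs have length in $(0,\pi)$, as $v$ is off the axis. Let $\mu_v$ be the number of these points and arcs. Two arcs of length $<\pi$ meet in a connected set. On different great circles they meet in at most one point, because neither contains antipodal points. On the same great circle a disconnected intersection would force the union to be the whole circle, of length $2\pi$. So each arc is cut by the other sets into $O(\mu_v)$ connected pieces with constant membership, and in total there are $O(\mu_v^2)$ pieces of directions. On each arc $t_{\rm end}$ is continuous, so for each piece $D$ the set $\{v+t\nu:\nu\in D,\ 0<t<t_{\rm end}(\nu)\}$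 is connected, and $T$ is constant on it. By Lemma 3 $\sum_v\mu_v=O(n^2)$, so $\sum_v\mu_v^2\le(\sum_v\mu_v)^2=O(n^4)$.

Altogether $\{|T|\ge2\}$ is a union of $O(n^4)$ connected sets of dimension at most $2$ on which $T$ is constant. **This proves (a) for reading (T).** $\blacksquare$

## 7. Points on two skew lines, and the limit of $n^2$

Steps 1 and 2 of Section 5 tell us where to look for many faces. Only the Voronoi diagram of $V$ can be large, and we need $|V|$ of order $n^2$ together with a quadratic Voronoi diagram. Here is a simple quadratic Voronoi diagram. Take upper points $(x_j,0,1)$ and lower points $(0,y_k,-1)$, $1\le j,k\le N$, with increasing $x_j$ and $y_k$. The squared distances from $p=(u,w,\zeta)$ are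
$$(u-x_j)^2+w^2+(1-\zeta)^2,\qquad u^2+(w-y_k)^2+(1+\zeta)^2 .$$
On the plane $u=\frac12(x_j+x_{j+1})$ exactly two upper points are nearest among the upper ones; on the plane $w=\frac12(y_k+y_{k+1})$ exactly two lower ones. Along the line where the planes meet, the difference of the two expressions is a constant minus $4\zeta$, so one $\zeta$ makes all four equal. There are $(N-1)^2$ such points, each with four nearest sites.

The first attempt is to realize the upper and the lower points as vertices of $\partial U$. It stops at once: *a line contains at most $n$ vertices.* Indeed, it meets each of the $n$ spheres in at most two points, and each vertex uses at least two spheres. So $N\le n$, and this pattern gives at most $(n-1)^2$ points. There is a second demand. The ball about $p$ must lie in $U$; it is not enough that it contains no vertex. Equivalently, the four vertices must be nearest to $p$ among all points of $\Sigma$, and Lemma 2(d) then puts $p$ in the normal cone of each.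

What made the example quadratic was a family of nearly parallel bisector planes above, crossed by such a family below. We need order $n^2$ planes in each family. The way to get them is to use a two-parameter grid of upper vertices $v_{i,r}$, with bisector planes ordered lexicographically: a coarse index $i$, and for each $i$ a pencil of about $m$ planes
$$w-\beta_i=u/s_\kappa,\qquad\kappa=2,\dots,m-1,\tag{3}$$
with very small slopes $1/s_\kappa$. For $(u,w)\in(1,2)^2$ all these lines are nearly horizontal, and their mirror images $u-\beta_{i'}=w/s_{\kappa'}$ are nearly vertical, so all pairs cross. A plane of (3) must consist of points $p$ that see exactly two upper vertices, $v_{i,\kappa-1}$ and $v_{i,\kappa}$, as nearest. The next sections construct unit balls that do this.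

## 8. Unit spheres near a common pole: floors, ceilings and linear functionals

Here we magnify the region near $(0,0,1)$, so that unit spheres become affine functions or paraboloids. Fix a constant $H$, to be chosen later, and for $\varepsilon>0$ put
$$\Phi_\varepsilon(X,Y,Z)=(\varepsilon X,\varepsilon Y,1+\varepsilon^2(H+Z)),\qquad T=2Z+X^2+Y^2 .$$
The map $(X,Y,Z)\mapsto(X,Y,T)$ is a diffeomorphism of $\mathbb R^3$, and we use either set of coordinates. (In Sections 8–13 the letter $T$ is this coordinate, except where we speak of labels.) For $x=\Phi_\varepsilon(X,Y,Z)$, expanding squares gives the exact formulas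
$$\tfrac1{\varepsilon^2}\bigl(|x-(\varepsilon a,\varepsilon b,\varepsilon^2c)|^2-1\bigr)=T-2aX-2bY+a^2+b^2+2(H-c)+\varepsilon^2(H+Z-c)^2,\tag{4}$$
$$\tfrac1{\varepsilon^2}\bigl(|x-(\varepsilon a,\varepsilon b,2+\varepsilon^2c)|^2-1\bigr)=2X^2+2Y^2-T-2aX-2bY+a^2+b^2-2(H-c)+\varepsilon^2(H+Z-c)^2.\tag{5}$$
For example, in (4) the left side is $(X-a)^2+(Y-b)^2+\varepsilon^{-2}\bigl[(1+\varepsilon^2(H+Z-c))^2-1\bigr]$.

So in the limit $\varepsilon\to0$ a unit ball centered near the origin imposes a *floor* $T\ge$ affine function of $(X,Y)$. A unit ball centered near $(0,0,2)$ imposes a *ceiling* $T\le2X^2+2Y^2-$ affine function. By (4) the distance from $p=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ is, up to terms not depending on $(X,Y,T)$, governed by the linear functional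
$$J_{u,w}=T-2uX-2wY .$$
Nearest points of $F$ near the pole become minimizers of $J_{u,w}$ between floors and ceilings.

We use floors that depend only on $Y$, and ceilings that depend only on $X$ apart from the term $2Y^2$:
$$B_\beta=2\beta Y-\tfrac12\beta^2=2Y^2-2\bigl(Y-\tfrac12\beta\bigr)^2,\qquad A_k=2X^2+2Y^2-2L_k(X),\quad L_k(X)=\alpha_kX+\omega_k .$$
Let $K(X)=\max_kL_k(X)-X^2$, so $\min_kA_k=2Y^2-2K(X)$. Where $K(X)>0$, there is room between the floor $B_\beta$ and the ceilings above $(X,Y)$ if and only if $|Y-\frac12\beta|\ge\sqrt{K(X)}$. So the free space has walls $Y=\frac12\beta\pm\sqrt{K(X)}$.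

Now take $w$ a little larger than $\beta$, $\delta=w-\beta>0$. On the floor $B_\beta$ at distance $D=\frac12\beta-Y$ before the middle line, $J_{u,w}=-2uX+2\delta D+\text{const}$. This wants $D$ small, so it is minimal on the wall $D=\sqrt{K(X)}$, and what remains is to minimize $-uX+\delta\sqrt{K(X)}$. If $\sqrt K$ touches a convex polygonal function with slopes $s_1<s_2<\cdots$ from above exactly at its nodes, the minimizer is a node, and for $u/\delta=s_\kappa$ there are exactly two, the ends of the $\kappa$th piece. This is the pencil (3). Three further devices make the heuristic true. Floors come in pairs $\beta_i^\pm$, the second one stopping escape to larger $Y$. One more floor $E$ stops escape to large $X$. And the $X$-scale is so small that everything happens where $\sqrt K$ is controlled.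

## 9. A wall with prescribed slopes

**Parameters.** Fix $m\ge3$. Put $h=\frac1{16m}$ and, for $1\le i\le m$, $b_i=1+8hi\in(1,\frac32]$, $\beta_i^\pm=b_i\pm h$. Put
$$s_1=0,\qquad s_k=\tfrac2h\Bigl(1+\tfrac{k-2}m\Bigr)\ (2\le k\le m),\qquad\text{so } \tfrac2h=s_2<\dots<s_m<\tfrac4h .$$
Let $d=\frac{h^2}{16m}$ and
$$X_0=-h^2,\quad X_k=(k-1)d\ (1\le k\le m),\qquad\theta_0=h,\quad\theta_k=\theta_{k-1}+s_k(X_k-X_{k-1}) .$$
Thus $\theta_1=h$. For $k\ge2$ each increment is less than $\frac4hd=\frac h{4m}$, so $h\le\theta_k<\frac54h$. Let $L_k$ ($1\le k\le m$) be the affine function with $L_k(X_j)=\theta_j^2+X_j^2$ for $j=k-1,k$. Its slope is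
$$\alpha_k=(\theta_k+\theta_{k-1})s_k+X_k+X_{k-1}.\tag{6}$$
Finally let $M=5/d=80m/h^2$, $X^*=X_m-\frac d2$, $E=2M(X-X^*)$, and write $B_i^\pm$ for $B_\beta$ with $\beta=\beta_i^\pm$.

For instance, for $m=3$: $h=\frac1{48}$, $(s_1,s_2,s_3)=(0,96,128)$, $d=\frac1{110592}$, $(\theta_1,\theta_2,\theta_3)=\frac1{3456}(72,75,79)$, and $\frac54h=\frac{90}{3456}$.

**The function $K$.** Since $\theta_k$ is nondecreasing and $s_k$ and $X_k$ are strictly increasing, $\alpha_k$ is strictly increasing. So on $[X_0,X_m]$ the function $\max_kL_k$ is the piecewise linear interpolation of the values $\theta_j^2+X_j^2$ at $X_j$, and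
$$L_l(X_r)<\theta_r^2+X_r^2\qquad(1\le r\le m-1,\ l\notin\{r,r+1\}).\tag{7}$$
Let $\vartheta$ be the piecewise linear interpolation of $(X_j,\theta_j)$. Its slopes $s_k$ increase strictly, so it is convex, and $\vartheta\ge h$. For $X=(1-t)X_{k-1}+tX_k$, $0\le t\le1$, subtracting $X^2$ gives
$$K(X)=(1-t)\theta_{k-1}^2+t\theta_k^2+t(1-t)(X_k-X_{k-1})^2 .$$
Hence
$$K(X)-\vartheta(X)^2=t(1-t)\bigl[(\theta_k-\theta_{k-1})^2+(X_k-X_{k-1})^2\bigr]\ge0,\quad\text{with equality only at the nodes }X_j.\tag{8}$$
The strictness matters: if the wall were exactly the polygon, whole segments of minimizers would appear.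

**Limit vertices and limit region.** For $1\le i\le m$, $1\le r\le m-1$ let
$$v_{i,r}=\bigl(X_r,\,Y_{i,r},\,2Y_{i,r}^2-2\theta_r^2\bigr)\ \text{in coordinates }(X,Y,T),\qquad Y_{i,r}=\tfrac12\beta_i^--\theta_r ,$$
$$F_i^0=\{T\ge B_i^-,\ T\ge B_i^+,\ T\ge E,\ T\le A_k\ (1\le k\le m)\}.$$

**Lemma 4.** At $v_{i,r}$ we have $T=B_i^-=A_r=A_{r+1}$. Moreover $T$ is strictly larger than all other functions $B_j^\pm$ and than $E$, and strictly smaller than all other $A_l$.

*Proof.* The equalities follow from $Y_{i,r}-\frac12\beta_i^-=-\theta_r$ and $L_r(X_r)=L_{r+1}(X_r)=\theta_r^2+X_r^2$. For other $l$ use (7). For another value $\beta$ among the $\beta_j^\pm$, $T>B_\beta$ holds if and only if $|Y_{i,r}-\frac12\beta|>\theta_r$. If $\beta>\beta_i^-$, then $Y_{i,r}-\frac12\beta<-\theta_r$. If $\beta<\beta_i^-$, then $\beta\le b_i-8h+h=b_i-7h$, and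
$$Y_{i,r}-\tfrac12\beta\ge\tfrac12(b_i-h)-\theta_r-\tfrac12(b_i-7h)=3h-\theta_r>\theta_r .$$
Finally $T\ge-2\theta_r^2>-1$, while $E\le2M(X_{m-1}-X^*)=-Md=-5$. $\square$

**Lemma 5.** Let $1\le i\le m$, $2\le\kappa\le m-1$, and $u,w\in(1,2)$ with $\delta:=w-\beta_i^-=u/s_\kappa$.

(a) The minimum of $J_{u,w}$ on $F_i^0$ is attained exactly at the two points $v_{i,\kappa-1}$ and $v_{i,\kappa}$.

(b) For $1\le r\le m-1$ the gradients of $T-B_i^-$, $A_r-T$, $A_{r+1}-T$ at $v_{i,r}$ are linearly independent. For $r\in\{\kappa-1,\kappa\}$, $\nabla J_{u,w}$ is a combination of them with strictly positive coefficients.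

(c) $(u,w)$ is interior to the triangle with vertices $(0,\beta_i^-)$, $(0,\beta_i^+)$, $(M,0)$.

*Proof.* Write $\beta=\beta_i^-$, $\beta^+=\beta_i^+$, $b=b_i$, $s=s_\kappa$, $J=J_{u,w}$, and $\delta^+=\beta^+-w=2h-\delta$. Since $u<2$ and $s\ge2/h$, we have $0<\delta<h<\delta^+$.

**Part (c).** We need $0<u<M$, which is clear, and $\beta(1-\frac uM)<w<\beta^+(1-\frac uM)$. The left inequality holds as $w>\beta$. The right one says $\beta^+u/M<\delta^+$, and indeed $\beta^+u/M<4/M=\frac{h^2}{20m}<h<\delta^+$.

**Part (a), Step 1: the two points tie.** Using $T=B_i^-$ at $v_{i,r}$,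
$$J(v_{i,r})=-2uX_r-2\delta Y_{i,r}-\tfrac12\beta^2=-2uX_r+2\delta\theta_r+\text{const},$$
with a constant independent of $r$. Since $\delta(\theta_\kappa-\theta_{\kappa-1})=\delta s(X_\kappa-X_{\kappa-1})=u(X_\kappa-X_{\kappa-1})$, both points have the same value $J^*$. Both lie in $F_i^0$ by Lemma 4.

**Part (a), Step 2: what a competitor must satisfy.** Let $(X,Y,T)\in F_i^0$ with $J\le J^*$. Then $T\le f:=2uX+2wY+J^*$, so $f\ge B_i^\pm$ and $f\ge E$ at $(X,Y)$. Put $D=\frac12\beta-Y$ and $\ell(X)=\theta_\kappa+s(X-X_\kappa)$. As $f=B_i^-$ at $v_{i,\kappa}$ and $Y-Y_{i,\kappa}=\theta_\kappa-D$,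
$$f-B_i^-=2u(X-X_\kappa)+2\delta(Y-Y_{i,\kappa})=2\delta(\ell(X)-D),\qquad\text{so}\quad D\le\ell(X).\tag{9}$$
We have $B_i^-=B_i^+$ exactly for $Y=\frac12b$, that is, $D=-\frac h2$. Define $X_a$ by $\ell(X_a)=-\frac h2$. Then $\ell(X)=s(X-X_a)-\frac h2$, $f=B_i^\pm$ at $(X_a,\frac b2)$, and $f\ge B_i^+$ reads
$$\delta^+\bigl(Y-\tfrac b2\bigr)\le u(X-X_a).\tag{10}$$
If $Y\ge\frac b2$, (10) gives $X\ge X_a$. If $Y\le\frac b2$, then $D\ge-\frac h2$ and (9) gives $X\ge X_a$. Also
$$X_a=X_\kappa-\frac{\theta_\kappa+h/2}s>-\frac{7h/4}{2/h}=-\tfrac78h^2>X_0 .$$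

**Part (a), Step 3: $X<X_m$.** This is the job of $E$. At $(X_a,\frac b2)$ we have $f=B_i^-=\beta b-\frac12\beta^2=\frac12(b^2-h^2)\le\frac98$. By (10), $Y-\frac b2\le\frac2h(X-X_a)$, so
$$f\le\tfrac98+\bigl(4+\tfrac8h\bigr)(X-X_a)\le\tfrac98+\tfrac{12}h(X-X_a).$$
Suppose $X\ge X_m$. Since $X_m<\frac{h^2}{16}$, we have $X_m-X_a<2h^2$, and with $h\le\frac1{48}$
$$f<\tfrac98+24h+\tfrac{12}h(X-X_m)<3+\tfrac{12}h(X-X_m).$$
But $E=5+2M(X-X_m)$ and $M\ge\frac{12}h$, so $E>f$, a contradiction.

**Part (a), Step 4: comparison with the wall.** Now $X\in[X_a,X_m)\subset[X_0,X_m]$. The line $\ell$ passes through the nodes $\kappa-1$ and $\kappa$ of $\vartheta$. As the slopes increase strictly, $\ell\le\vartheta$, with equality only on $[X_{\kappa-1},X_\kappa]$. With (8),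
$$\ell(X)\le\sqrt{K(X)},\ \text{with equality only at }X=X_{\kappa-1},X_\kappa,\qquad\sqrt{K(X)}\ge\vartheta(X)\ge h.\tag{11}$$

*Case $Y\le\frac b2$.* Then $-\frac h2\le D\le\ell(X)\le\sqrt{K(X)}$, so $D^2\le K(X)$. If $D^2<K(X)$, then $B_i^-=2Y^2-2D^2>2Y^2-2K(X)=\min_kA_k\ge T\ge B_i^-$, a contradiction. So $D^2=K(X)$. As $D\ge-\frac h2>-\sqrt{K(X)}$, we get $D=\ell(X)=\sqrt{K(X)}$, hence $X=X_r$ and $D=\theta_r$ with $r\in\{\kappa-1,\kappa\}$. By (9) $f=B_i^-$, so $B_i^-\le T\le f=B_i^-$, and the point is $v_{i,r}$.

*Case $Y\ge\frac b2$.* Let $D^+=Y-\frac12\beta^+=Y-\frac b2-\frac h2\ge-\frac h2$. By (10) $D^+\le\frac u{\delta^+}(X-X_a)-\frac h2$. If $X>X_a$, this is less than $s(X-X_a)-\frac h2=\ell(X)\le\sqrt{K(X)}$, because $\delta^+>\delta=u/s$. If $X=X_a$, it is $-\frac h2<\sqrt{K(X)}$. So $(D^+)^2<K(X)$, and $T\ge B_i^+=2Y^2-2(D^+)^2>\min_kA_k\ge T$, a contradiction.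

**Part (b).** In coordinates $(X,Y,T)$ the gradients at $v_{i,r}$ are
$$(0,-2\beta,1),\qquad(4X_r-2\alpha_r,\,4Y_{i,r},\,-1),\qquad(4X_r-2\alpha_{r+1},\,4Y_{i,r},\,-1).$$
They are independent: the last two differ by a nonzero multiple of $(1,0,0)$, since $\alpha_r\ne\alpha_{r+1}$, and the first plus the second has $Y$-component $4Y_{i,r}-2\beta=-4\theta_r\ne0$ and $T$-component $0$. Let $r\in\{\kappa-1,\kappa\}$, write $\nabla J=(-2u,-2w,1)=\sum_l\mathsf c_l\nabla_l$ and $c=\mathsf c_2+\mathsf c_3$. The $T$-component gives $\mathsf c_1=1+c$. The $Y$-component gives $-2w=-2\beta(1+c)+4Y_{i,r}c=-2\beta-4\theta_rc$, so $c=\frac\delta{2\theta_r}>0$ and $\mathsf c_1>0$. The $X$-component gives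
$$\mathsf c_2(\alpha_r-2X_r)+\mathsf c_3(\alpha_{r+1}-2X_r)=u .$$
So $\mathsf c_2,\mathsf c_3>0$ if and only if $u/c=2\theta_rs_\kappa$ lies strictly between $\alpha_r-2X_r$ and $\alpha_{r+1}-2X_r$. By (6) and $r\le\kappa\le r+1$,
$$\alpha_r-2X_r=(\theta_r+\theta_{r-1})s_r-(X_r-X_{r-1})<2\theta_rs_r\le2\theta_rs_\kappa,$$
$$\alpha_{r+1}-2X_r=(\theta_{r+1}+\theta_r)s_{r+1}+(X_{r+1}-X_r)>2\theta_rs_{r+1}\ge2\theta_rs_\kappa.\qquad\square$$

## 10. The $6m+2$ unit balls and their boundary vertices

Let $\rho(x,y,z)=(y,x,-z)$, an isometric involution. The *northern* unit balls have centers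
$$\mathsf b_i^\pm=\bigl(0,\varepsilon\beta_i^\pm,\varepsilon^2(H+\tfrac14(\beta_i^\pm)^2)\bigr),\quad\mathsf e=\bigl(\varepsilon M,0,\varepsilon^2(H+\gamma_E)\bigr),\quad\mathsf a_k=\bigl(\varepsilon\alpha_k,0,2+\varepsilon^2(H+\gamma_k)\bigr),$$
with $\gamma_E=\frac{M^2}2-MX^*$ and $\gamma_k=-\frac{\alpha_k^2}2-\omega_k$. The *southern* balls are their images under $\rho$. In total there are $2(2m+1+m)=6m+2$ unit balls. As before $F$ is the complement of the union of their interiors, and $\rho(F)=F$.

**Formulas.** For $x=\Phi_\varepsilon(X,Y,Z)$, (4) and (5) give, with $\beta=\beta_i^\pm$,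
$$\begin{aligned}\tfrac{|x-\mathsf b_i^\pm|^2-1}{\varepsilon^2}&=T-B_i^\pm+\varepsilon^2\bigl(Z-\tfrac14\beta^2\bigr)^2,\\ \tfrac{|x-\mathsf e|^2-1}{\varepsilon^2}&=T-E+\varepsilon^2(Z-\gamma_E)^2,\\ \tfrac{|x-\mathsf a_k|^2-1}{\varepsilon^2}&=A_k-T+\varepsilon^2(Z-\gamma_k)^2.\end{aligned}\tag{12}$$
The constants were chosen for this: $\beta^2-\frac12\beta^2=\frac12\beta^2$, $M^2-2\gamma_E=2MX^*$, $\alpha_k^2+2\gamma_k=-2\omega_k$. For the southern balls (4) gives
$$\begin{aligned}\tfrac{|x-\rho(\mathsf b_i^\pm)|^2-1}{\varepsilon^2}&=T-2\beta X+\tfrac32\beta^2+4H+\varepsilon^2\bigl(Z+2H+\tfrac14\beta^2\bigr)^2,\\ \tfrac{|x-\rho(\mathsf e)|^2-1}{\varepsilon^2}&=T-2MY+M^2+2\gamma_E+4H+\varepsilon^2(Z+2H+\gamma_E)^2,\end{aligned}\tag{13}$$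
and $|x-\rho(\mathsf a_k)|\to3$ as $\varepsilon\to0$, locally uniformly in $(X,Y,Z)$. Neither the $v_{i,r}$ nor the limits of (12) depend on $H$. So we can **choose $H=H(m)$** so large that the right sides of (13), at $\varepsilon=0$, are positive at all the finitely many points $v_{i,r}$.

For $p=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ we have $\rho(p)=(\varepsilon w,\varepsilon u,-\varepsilon^2\zeta)$, and (4), together with $|\rho(x)-p|=|x-\rho(p)|$, gives
$$\begin{aligned}\tfrac{|\Phi_\varepsilon(X,Y,Z)-p|^2-1}{\varepsilon^2}&=J_{u,w}+u^2+w^2+2(H-\zeta)+\varepsilon^2(Z+H-\zeta)^2,\\ \tfrac{|\rho\Phi_\varepsilon(X,Y,Z)-p|^2-1}{\varepsilon^2}&=J_{w,u}+u^2+w^2+2(H+\zeta)+\varepsilon^2(Z+H+\zeta)^2.\end{aligned}\tag{14}$$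

**The vertices.** We now show that the limit points $v_{i,r}$ come from true vertices. By Lemma 4, Lemma 5(b) and the implicit function theorem with parameter $\varepsilon^2$, for small $\varepsilon$ the spheres of $\mathsf b_i^-,\mathsf a_r,\mathsf a_{r+1}$ have, in scaled coordinates, a unique common point near $v_{i,r}$. Call the corresponding point of space $v_{i,r}^\varepsilon$; its scaled coordinates tend to $v_{i,r}$. All other centers have distance greater than $1$ from it: the northern ones by the strict inequalities of Lemma 4, the southern ones by the choice of $H$ and since $|x-\rho(\mathsf a_k)|\to3$. The three spheres cross transversally at $v^\varepsilon_{i,r}$. So there is a direction making a negative inner product with all three vectors from the point to the centers, and moving in it leaves $U$. Thus $v_{i,r}^\varepsilon\in\Sigma$, and $I(v^\varepsilon_{i,r})$ consists of three indices whose spheres meet near the point in that point only. It is a vertex of $\partial U$. By symmetry $\rho(v_{i,r}^\varepsilon)$ is a vertex too. For small $\varepsilon$ all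 these vertices are distinct: the $v_{i,r}$ are distinct, and northern and southern vertices are near $(0,0,1)$ and $(0,0,-1)$.

## 11. Points that see only four prescribed vertices

Fix $(i,\kappa,i',\kappa')$ with $1\le i,i'\le m$ and $2\le\kappa,\kappa'\le m-1$. Let $(u_0,w_0)$ solve
$$w-\beta_i^-=u/s_\kappa,\qquad u-\beta_{i'}^-=w/s_{\kappa'}.\tag{15}$$
Explicitly $u_0=\dfrac{\beta_{i'}^-+\beta_i^-/s_{\kappa'}}{1-1/(s_\kappa s_{\kappa'})}$, and symmetrically for $w_0$. As $\beta^-\in(1,\frac32]$ and all $s\ge\frac2h\ge96$, we get $u_0,w_0\in(1,2)$. So Lemma 5 applies to $(i,\kappa;u_0,w_0)$, with minimum $J_N^*$, and to $(i',\kappa';w_0,u_0)$, with minimum $J_S^*$. Put $\zeta_0=\frac14(J_N^*-J_S^*)$, $P_0=(u_0,w_0,\zeta_0)$ and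
$$\mathcal V^\varepsilon=\{v^\varepsilon_{i,\kappa-1},\,v^\varepsilon_{i,\kappa},\,\rho(v^\varepsilon_{i',\kappa'-1}),\,\rho(v^\varepsilon_{i',\kappa'})\}.$$

**Lemma 6.** There are an open neighborhood $\mathcal P$ of $P_0$ and $\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ and $(u,w,\zeta)\in\mathcal P$ every point of $F$ nearest to $p=(\varepsilon u,\varepsilon w,\varepsilon^2\zeta)$ belongs to $\mathcal V^\varepsilon$.

*Proof.* Suppose not. Then there are $\varepsilon_j\to0$, $P_j=(u_j,w_j,\zeta_j)\to P_0$ with corresponding $p_j$, and $x_j\in F\setminus\mathcal V^{\varepsilon_j}$ that are points of $F$ nearest to $p_j$. We drop the index $j$; constants in $O(\cdot)$ do not depend on it. Comparing with a point of $\mathcal V^\varepsilon\subset F$ through (14), $|x-p|^2\le1+O(\varepsilon^2)$.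

**Step 1: localization near the poles.** Write $x=(x_h,x_3)$ with $x_h$ horizontal; $|x_3|\le3$ for large $j$. By Lemma 5(c) there is $t_0>0$ such that for large $j$ the disc of radius $t_0$ about $(u,w)$ lies in the triangle with vertices $(0,\beta_i^\pm),(M,0)$. A linear functional on the triangle is maximal at a vertex. So for each unit horizontal vector $\mathsf n$ some $c\in\{\mathsf b_i^-,\mathsf b_i^+,\mathsf e\}$ has $(c-p)_h\cdot\mathsf n\ge\varepsilon t_0$. If $x_h\ne0$, take $\mathsf n=x_h/|x_h|$. As $|x-c|\ge1$, and as $(c-p)_3,|p|^2,|c|^2$ are $O(\varepsilon^2)$,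
$$1+O(\varepsilon^2)\ge|x-p|^2=|x-c|^2+2(c-p)\cdot x+|p|^2-|c|^2\ge1+2\varepsilon t_0|x_h|-O(\varepsilon^2),$$
so $|x_h|=O(\varepsilon)$. Then $|x-\mathsf b_i^-|\ge1$ gives $|x_3|\ge1-O(\varepsilon^2)$, and $|x-p|^2\le1+O(\varepsilon^2)$ gives $|x_3|\le1+O(\varepsilon^2)$. After passing to a subsequence, either always $x=\Phi_\varepsilon(\xi)$ or always $x=\rho\Phi_\varepsilon(\xi)$, with $\xi=(X,Y,Z)$ bounded and converging to some $\xi^0$.

**Step 2: northern case, the limit.** By (12) and $x\in F$, the limit $\xi^0$ lies in $F_i^0$. From $|x-p|\le|v^\varepsilon_{i,\kappa}-p|$ and (14) we get $J_{u_0,w_0}(\xi^0)\le J_N^*$. By Lemma 5(a) $\xi^0=v_{i,r}$ with $r\in\{\kappa-1,\kappa\}$.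

**Step 3: northern case, from limit to equality.** Positive multipliers make the minimum sharp, and this excludes nearby competitors. Let $\varphi_1,\varphi_2,\varphi_3$ be the functions (12) for $\mathsf b_i^-,\mathsf a_r,\mathsf a_{r+1}$ and $\psi$ the first function in (14), as polynomials in $(X,Y,Z)$ whose coefficients depend continuously on $\varepsilon$ and $P$. Let $\eta$ be the scaled coordinate vector of $v_{i,r}^\varepsilon$, so $\eta\to\xi^0$ and $\varphi_l(\eta)=0$. At $\varepsilon=0$, $P=P_0$, $\eta=v_{i,r}$, Lemma 5(b) says that the $\nabla\varphi_l$ are independent and $\nabla\psi$ is a positive combination of them. This does not depend on whether $T$ or $Z$ is used as coordinate, since the Jacobian matrix of the change is invertible. By continuity, for large $j$,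
$$\nabla\psi(\eta)=\sum_l\mathsf c_l\nabla\varphi_l(\eta),\qquad\mathsf c_l\ge c_0>0,\tag{16}$$
and the $\nabla\varphi_l(\eta)$ are independent uniformly in $j$. With $\Delta=\xi-\eta\to0$, Taylor's formula gives
$$\psi(\xi)-\psi(\eta)=\sum_l\mathsf c_l\varphi_l(\xi)+O(|\Delta|^2),\qquad\Bigl(\sum_l\varphi_l(\xi)^2\Bigr)^{1/2}\ge c_1|\Delta|-O(|\Delta|^2),$$
with $c_1>0$. Since $x\in F$, all $\varphi_l(\xi)\ge0$, so $\sum_l\mathsf c_l\varphi_l(\xi)\ge c_0\bigl(\sum_l\varphi_l(\xi)^2\bigr)^{1/2}$ and
$$\psi(\xi)-\psi(\eta)\ge c_0c_1|\Delta|-O(|\Delta|^2).$$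
As $x$ is nearest to $p$ and $v^\varepsilon_{i,r}\in F$, $\psi(\xi)\le\psi(\eta)$. Hence $\Delta=0$ for large $j$, that is, $x=v^\varepsilon_{i,r}\in\mathcal V^\varepsilon$, a contradiction.

**Step 4: southern case.** Here $\rho(x)=\Phi_\varepsilon(\xi)$ is a point of $F$ nearest to $\rho(p)=(\varepsilon w,\varepsilon u,-\varepsilon^2\zeta)$. Steps 2 and 3 apply with $(i',\kappa';w_0,u_0)$ in place of $(i,\kappa;u_0,w_0)$ and the second line of (14), and give $\rho(x)\in\{v^\varepsilon_{i',\kappa'-1},v^\varepsilon_{i',\kappa'}\}$, a contradiction. $\square$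

## 12. Circumcenters of four vertices, and the count $m^2(m-2)^2$

**Step 1: a point equidistant from $\mathcal V^\varepsilon$.** Require that $p$ have equal distances to the members of each of the pairs
$$\{v^\varepsilon_{i,\kappa-1},v^\varepsilon_{i,\kappa}\},\qquad\{\rho(v^\varepsilon_{i',\kappa'-1}),\rho(v^\varepsilon_{i',\kappa'})\},\qquad\{v^\varepsilon_{i,\kappa},\rho(v^\varepsilon_{i',\kappa'})\}.$$
By (14), after division by $\varepsilon^2$, these are three affine equations in $(u,w,\zeta)$, because $u^2+w^2$ and $\varepsilon^2\zeta^2$ cancel. Since $J_{u,w}(v_{i,r})=2(w-\beta_i^-)\theta_r-2uX_r+{}$a term independent of $r$, their coefficients converge as $\varepsilon\to0$, up to sign, to those of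
$$2(X_\kappa-X_{\kappa-1})\bigl(s_\kappa(w-\beta_i^-)-u\bigr)=0,\qquad2(X_{\kappa'}-X_{\kappa'-1})\bigl(s_{\kappa'}(u-\beta_{i'}^-)-w\bigr)=0,$$
$$J_{u,w}(v_{i,\kappa})-J_{w,u}(v_{i',\kappa'})-4\zeta=0 .$$
The determinant of this limit system is a nonzero multiple of $1-s_\kappa s_{\kappa'}\ne0$, and its solution is $P_0$. So for small $\varepsilon$ there is a unique solution $P_\varepsilon$, and $P_\varepsilon\to P_0$, hence $P_\varepsilon\in\mathcal P$. Let $p_\varepsilon$ be the corresponding point. The three bisector planes have independent normals, so the four points of $\mathcal V^\varepsilon$ are affinely independent, with circumcenter $p_\varepsilon$.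

**Step 2: the labels near $p_\varepsilon$.** By Lemma 6, for all $p$ near $p_\varepsilon$ the points of $F$ nearest to $p$ lie in $\mathcal V^\varepsilon\subset\Sigma\subset F$. Hence they are exactly the points of $\mathcal V^\varepsilon$ nearest to $p$. These distances are positive, so $p\notin F$, hence $p\in\operatorname{int}U$, and $\Pi(p)$ is the set of points of $\mathcal V^\varepsilon$ nearest to $p$. Let $y_1,\dots,y_4$ be the points of $\mathcal V^\varepsilon$. The map
$$p\mapsto\bigl(|p-y_l|^2-|p-y_4|^2\bigr)_{l\le3}$$
is an affine isomorphism of $\mathbb R^3$ that sends $p_\varepsilon$ to $0$. So the three differences can be prescribed arbitrarily, and every nonempty $\mathcal A\subset\mathcal V^\varepsilon$ occurs as $\Pi(p)$ for $p$ arbitrarily close to $p_\varepsilon$.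

**Step 3: the faces.** Let $\mathcal A\subset\mathcal V^\varepsilon$, $|\mathcal A|\ge2$. The features in $\mathcal A$ are single points, so the level set of $S$ with label $\mathcal A$ is $W_{\mathcal A}$. It is also the level set of the label $T$ with value $\mathcal A$. If $T(p)=\mathcal A$, then each vertex in $T(p)$ lies in $\Pi(p)$, so $|\Pi(p)|\ge2$ and $S(p)=T(p)=\mathcal A$ by Step 1 of Section 6. The same step gives the converse. By Step 3 of Section 5, $W_{\mathcal A}$ is convex, hence one face in both readings. If $\mathcal A=\mathcal V^\varepsilon$, it is the point $p_\varepsilon$. If $|\mathcal A|=3$, it lies in the line of points equidistant from $\mathcal A$, and if $|\mathcal A|=2$, in the bisector plane. Near $p_\varepsilon$ it is nonempty and given inside this line or plane by strict inequalities. So these faces have dimension $0$, $1$, $2$ respectively.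

**Step 4: counting.** There are $m^2(m-2)^2$ quadruples $(i,\kappa,i',\kappa')$. The balls do not depend on the quadruple, and we choose $\varepsilon$ small enough for all of them at once. Different quadruples give different labels
$$\mathcal V^\varepsilon,\qquad\{v^\varepsilon_{i,\kappa-1},v^\varepsilon_{i,\kappa},\rho(v^\varepsilon_{i',\kappa'})\},\qquad\{v^\varepsilon_{i,\kappa},\rho(v^\varepsilon_{i',\kappa'})\},$$
belonging to faces of dimension $0$, $1$, $2$. Faces with different labels are different. So the medial axis has at least $m^2(m-2)^2$ faces of each dimension.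

**Step 5: every $n\ge20$.** Put $m=\lfloor(n-2)/6\rfloor\ge3$ and add $n-6m-2$ pairwise disjoint unit balls whose centers have norm at least $10$. For small $\varepsilon$ all earlier balls lie in the ball of radius $4$ about the origin. The added balls remove from $F$ only points of norm greater than $9$. They change neither the vertices $v^\varepsilon_{i,r},\rho(v^\varepsilon_{i,r})$ nor the nearest points of $F$ to points near the $p_\varepsilon$, since those nearest points have norm less than $2$. So all conclusions remain valid, and (b) is proved. With (a), both maxima are $\Theta(n^4)$, also for each single dimension. $\blacksquare$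

## 13. Small perturbations of the balls

**Remark.** *For fixed $n$ and (small) $\varepsilon$ the lower bound persists under all sufficiently small perturbations of centers and radii, hence also for balls in general position.* Fix a quadruple. The four vertices are transversal triple intersections at positive distance from the other balls. So they persist as vertices and move continuously, they stay affinely independent, and their circumcenter $\tilde p$ moves continuously.

We claim that after a small enough perturbation, for $p'$ close to $\tilde p$, every point of the perturbed set $\tilde F$ nearest to $p'$ is one of the four perturbed vertices. Otherwise there are perturbations tending to $0$, points $p'\to p_\varepsilon$, and points $\tilde x\in\tilde F$ nearest to $p'$ that are not perturbed vertices. The $\tilde x$ are bounded. A limit point lies in $F$ and is at most as far from $p_\varepsilon$ as the points of $\mathcal V^\varepsilon$, so it is a point of $F$ nearest to $p_\varepsilon$, that is, some $v\in\mathcal V^\varepsilon$. For small $\varepsilon$ the multipliers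 in (16) at $p_\varepsilon$ are strictly positive and the three gradients are independent, and both properties persist with uniform constants under small perturbations. So the Taylor argument of Step 3 in the proof of Lemma 6, applied at the perturbed vertex near $v$, shows that $\tilde x$ equals that vertex, a contradiction. Given the claim, Steps 2–4 of Section 12 apply unchanged.
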